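\title{A Borel proper forcing that destroys analytic determinacy}

\begin{abstract}
We show that ZFC together with analytic determinacy, if consistent, does not prove that every Borel proper forcing preserves analytic determinacy. The counterexample is a single arithmetically defined forcing $\mathbb P$, equivalent to a $\sigma$-closed forcing followed by a $\sigma$-centered one, whose generic real $x$ satisfies $r^\#\in L[x,r]$ for every ground-model real $r$. Its conditions carry guesses for sharps; a guess may be challenged and a challenge may be refuted, and this bookkeeping replaces the statement ``$y=r^\#$'' in the definition of the forcing. We also show that $\mathbb P$ preserves analytic determinacy exactly when every real lies in an inner model of ZFC and analytic determinacy whose $\omega_1$ is countable, and that every Borel proper forcing preserves analytic determinacy if there is a measurable cardinal.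
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{real} is an element of $\omega^\omega$. In the Gale--Stewart game with payoff set $A\subseteq\omega^\omega$ two players alternately play natural numbers, and player I wins if and only if the resulting real lies in $A$. The set $A$ is \emph{determined} if one of the players has a winning strategy, and \emph{analytic determinacy} is the statement that every analytic ($\boldsymbol{\Sigma}^1_1$) set $A\subseteq\omega^\omega$ is determined.

A forcing notion is a preorder $(\mathbb Q,\le)$. It is a \emph{forcing on the reals} if $\mathbb Q\subseteq\omega^\omega$, and such a forcing is \emph{Borel} if $\mathbb Q$ and $\le$ are Borel subsets of $\omega^\omega$ and $\omega^\omega\times\omega^\omega$. It is \emph{proper} if it preserves stationary subsets of $[\lambda]^\omega$ for every uncountable $\lambda$. It \emph{preserves analytic determinacy} if, whenever analytic determinacy holds in $V$, it also holds in every $\mathbb Q$-generic extension $V[G]$. The following question is posed in \cite{slides}.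

\medskip
\noindent\textbf{Question.} \emph{Does every Borel proper forcing preserve analytic determinacy?}
\medskip

By theorems of Martin (1970) and Harrington (1978), analytic determinacy is equivalent to the statement that $x^\#$ exists for every real $x$; we call this statement \emph{sharps for reals}. The existence of $x^\#$ says that the model $L[x]$ is thin inside the universe: it admits a nontrivial elementary embedding into itself, and $\omega_1$ is an inaccessible cardinal of $L[x]$. Sharps of ground-model reals survive every forcing, by absoluteness. So a forcing destroys analytic determinacy exactly when it adds a real without a sharp, for instance a real $x$ with $\omega_1^{L[x]}=\omega_1$. A forcing that adds no reals therefore preserves analytic determinacy, and so does Cohen forcing.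

The two hypotheses of the question suggest a positive answer. If $\mathbb Q$ is proper, every new real $x$ can be read off the generic filter $G$ with the help of countably many conditions, hence with the help of one real $d\in V$ (Lemma~\ref{lem:reading}). If $\mathbb Q$ is Borel and $d$ also knows its code, then $L[d]$ has its own version of $\mathbb Q$. Were $G\cap L[d]$ generic over $L[d]$ for this version, the embedding $L[d]\to L[d]$ given by $d^\#$ would lift to a model containing $x$, and $x^\#$ would exist. This is how the case of Cohen forcing goes (Example~\ref{ex:cohen}). Moreover, the counterexamples that come to mind use up one of the two hypotheses: collapsing the continuum is Borel but not proper (Remark~\ref{rem:collapse}), and coding all sharps into a real by almost disjoint sets is ccc but not Borel (Example~\ref{ex:prototype}). The weak point of the argument is the genericity of $G\cap L[d]$, and the answer to the question is negative.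

\begin{theorem}\label{thm:A}
There is an explicitly defined (arithmetical, hence Borel) forcing $\mathbb P$ such that:
\begin{itemize}
\item[(1)] ZFC $+$ analytic determinacy proves that $\mathbb P$ is proper, in fact forcing equivalent to ($\sigma$-closed) $*$ ($\sigma$-centered);
\item[(2)] every model $U$ of ZFC $+$ analytic determinacy has an inner model $M$ of ZFC $+$ analytic determinacy in which $\mathbb P$ forces analytic determinacy to fail.
\end{itemize}
\end{theorem}

So if ZFC $+$ analytic determinacy is consistent, then so is ZFC $+$ analytic determinacy $+$ ``some Borel proper forcing does not preserve analytic determinacy''. On the other hand, the preservation statement is true in some universes.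

\begin{theorem}\label{thm:B}
Suppose there is an elementary embedding $j:L(\mathbb R)\to L(\mathbb R)$, definable from a set parameter, that moves some ordinal; for example, suppose there is a measurable cardinal. Then analytic determinacy holds after forcing with any Borel proper forcing.
\end{theorem}

For the forcing $\mathbb P$ the dividing line can be drawn exactly.

\begin{theorem}\label{thm:C}
Assume analytic determinacy. The following are equivalent:
\begin{itemize}
\item[(1)] $\mathbb P$ preserves analytic determinacy, that is, it holds in every $\mathbb P$-generic extension;
\item[(2)] it is not the case that $\mathbb P$ forces analytic determinacy to fail;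
\item[(3)] every real lies in an inner model $M$ of ZFC $+$ analytic determinacy with $\omega_1^M<\omega_1$.
\end{itemize}
\end{theorem}

Clause (3) quantifies over classes; an equivalent first-order statement (4) is given in Section~\ref{sec:criterion}. By Theorems \ref{thm:A}(1) and \ref{thm:C}, if analytic determinacy holds and is preserved by every Borel proper forcing, then (3) holds. This has a cost in consistency strength.

\begin{corollary}\label{cor:strength}
If analytic determinacy holds and is preserved by every Borel proper forcing, then there is a countable transitive model of ZFC $+$ analytic determinacy. So this preservation statement, together with analytic determinacy, is strictly stronger in consistency strength than analytic determinacy (if the latter is consistent).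
\end{corollary}

The proof of Theorem~\ref{thm:A} has two independent halves. The first finds a ground model that is fragile: iterating the sharp operation from a real $a$ produces a sequence $A^a$, and in $L[A^a]$ this iteration exhausts $\omega_1$. Over such a model, a real $x$ with $r^\#\in L[x,r]$ for all old reals $r$ can rerun the iteration, sees every countable ordinal as countable, and so has no sharp as long as $\omega_1$ is preserved (Section~\ref{sec:towers}). The second half adds such a real $x$ by a Borel proper forcing (Sections \ref{sec:ad}--\ref{sec:factor}). Theorem~\ref{thm:B} is proved in Section~\ref{sec:lifting} by the lifting argument sketched above, and Section~\ref{sec:criterion} shows that the same argument succeeds for $\mathbb P$ whenever the iteration of sharps always stops at a countable stage.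

\medskip
\noindent\textbf{Conventions.} An \emph{inner model} is a transitive proper class model of ZF containing all ordinals; classes, including inner models and embeddings between them, are definable from parameters. Statements about all generic extensions are read through the forcing relation, and ``$\mathbb Q$ forces $\varphi$'' means that every condition forces $\varphi$. Remark~\ref{rem:antisym} converts $\mathbb P$ into an antisymmetric order for readers who require one.

\section{Absoluteness, sharps and properness}\label{sec:background}

\subsection*{Definability}
We identify subsets of $\omega$ with their characteristic functions, write $x\oplus a$ for the real that interleaves $x$ and $a$, and fix recursive codings of finite and countable sequences of reals by reals. A relation on reals and numbers is \emph{arithmetical} if it is obtained from recursive relations by quantifiers over $\omega$; arithmetical sets are Borel. A formula is $\Sigma^1_1$ if it has the form $\exists b\,\psi$ with $b$ ranging over reals and $\psi$ arithmetical, and every set defined by such a formula without real parameters is the projection of a \emph{lightface closed} ($\Pi^0_1$) set,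 the set of branches of a recursive tree. A formula is $\Pi^1_1$ if it is the negation of a $\Sigma^1_1$ formula, and $\Pi^1_2$ if it has the form $\forall w\,\psi$ with $\psi$ in $\Sigma^1_1$. Let $M\subseteq W$ be transitive class models of ZFC with the same ordinals, such as an inner model of ZFC inside the universe, or $V$ inside $V[G]$. Then $\Sigma^1_1$ and $\Pi^1_1$ statements with parameters in $M$ are absolute between $M$ and $W$, and by Shoenfield's theorem so are $\Pi^1_2$ statements.

\subsection*{Relative constructibility}
For a set $A$ of ordinals, $L[A]$ is the least inner model containing $A$. It satisfies ZFC and has a canonical well-order definable from $A$; the model and its well-order are the same when computed in any inner model containing $A$. \emph{Condensation}: if $\theta$ is a limit ordinal, $A\subseteq\theta$, $X\prec(L_\theta[A],\in,A)$ and $\pi$ is the transitive collapse of $X$, then $\pi[X]=L_{\bar\theta}[\pi[A\cap X]]$ for some $\bar\theta$. The model $L(\mathbb R)$ is the least inner model containing all reals.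

\subsection*{Sharps}
For a real $r$, one says that $r^\#$ \emph{exists} if there is a closed unbounded class of ordinals, containing all uncountable cardinals, that is a class of indiscernibles for $(L[r],\in,r)$ and generates this structure. In that case $r^\#$ is the set of codes of formulas $\varphi(v_1,\dots,v_n)$, in the language with $\in$ and a symbol for $r$, such that $L[r]\models\varphi(\aleph_1,\dots,\aleph_n)$. We view $r^\#$ as an element of $2^\omega\subseteq\omega^\omega$. Being the characteristic function of a consistent set of formulas, it differs from the constant function $\mathbf 1$ with value $1$. We use the following standard facts (Silver, Solovay, Kunen; see \cite{jech,kanamori}); each is a theorem of ZFC.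
\begin{itemize}
\item[(S1)] ``$y=r^\#$'' is $\Pi^1_2$, and for each $r$ there is at most one such $y$. We fix a lightface closed set $E\subseteq(\omega^\omega)^4$ with
\[
y=r^\#\iff\forall w\,\exists b\;E(r,y,w,b).
\]
\item[(S2)] By Shoenfield's theorem, ``$y=r^\#$'' is absolute between transitive class models of ZFC with the same ordinals.
\item[(S3)] (Kunen) $z^\#$ exists if and only if there is an elementary embedding $j:L[z]\to L[z]$ moving an ordinal. Consequently, if $r^\#$ exists and $z\in L[r]$ is a real, then $z^\#$ exists: an embedding $j:L[r]\to L[r]$ fixes $z$, so it restricts to an embedding of $L[z]$ into itself.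
\item[(S4)] If $r^\#$ exists, then $\omega_1$ is inaccessible in $L[r]$.
\end{itemize}
In (S3) we used that an elementary embedding $j$ between inner models fixes every natural number, hence every real: $j(z)(n)=j(z(n))=z(n)$.

\subsection*{Forcing}
A map $\pi:\mathbb Q\to\mathbb Q'$ is a \emph{dense embedding} if it preserves the order and incompatibility and has dense range. Then $\mathbb Q$ and $\mathbb Q'$ are \emph{forcing equivalent}: if $G$ is $\mathbb Q$-generic, the upward closure of $\pi[G]$ is $\mathbb Q'$-generic and generates the same extension, and all $\mathbb Q'$-generic extensions arise in this way. The inclusion of a dense subset is a dense embedding. Properness is a property of the generic extensions, so it passes between equivalent forcings.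

A forcing is \emph{$\sigma$-closed} if every descending $\omega$-sequence has a lower bound; such a forcing adds no reals. It is \emph{$\sigma$-centered} if it is a countable union of sets in which any finitely many conditions have a common lower bound; such a forcing is ccc. The two-step iteration $\mathbb S*\dot{\mathbb A}$ consists of pairs $(\sigma,\dot a)$ with $\sigma\Vdash\dot a\in\dot{\mathbb A}$, and $(\sigma',\dot a')\le(\sigma,\dot a)$ if $\sigma'\le\sigma$ and $\sigma'\Vdash\dot a'\le\dot a$.
\begin{itemize}
\item[(F1)] $\sigma$-closed and ccc forcings are proper, properness is preserved by two-step iteration (Shelah), and proper forcings preserve $\omega_1$.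
\item[(F2)] If $\mathbb Q$ is proper, $p\in\mathbb Q$, $\theta$ is a large regular cardinal and $a\in H(\theta)$, then there are a countable $N\prec H(\theta)$ with $\mathbb Q,p,a\in N$ and a condition $q\le p$ that is \emph{$(N,\mathbb Q)$-generic}: $q\Vdash\dot G\cap\Delta\cap N\ne\emptyset$ for every dense $\Delta\subseteq\mathbb Q$ in $N$.
\item[(F3)] (Laver--Woodin) $V$ is definable from a parameter in each set-generic extension $V[G]$.
\end{itemize}

\section{Lifting embeddings}\label{sec:lifting}

This section isolates the two ingredients of every preservation proof in the paper. The first is the only consequence of properness that these proofs need. A \emph{name for a real} is a name that every condition forces to be a real; every real of $V[G]$ is the value of such a name.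

\begin{lemma}\label{lem:reading}
Let $\mathbb Q$ be a proper forcing on the reals, $p\in\mathbb Q$, and $\tau$ a name for a real. There are $q\le p$ and countable sets $Q_{n,m}\subseteq\mathbb Q$ $(n,m\in\omega)$ such that, for all $n,m$,
\[
q\Vdash\ \tau(n)=m\iff\dot G\cap Q_{n,m}\ne\emptyset .
\]
\end{lemma}

\begin{proof}
Let $\Delta_n$ be the dense set of conditions deciding $\tau(n)$. By (F2) take a countable $N\prec H(\theta)$ containing $\mathbb Q$, $p$ and $\langle\Delta_n:n\in\omega\rangle$, and an $(N,\mathbb Q)$-generic $q\le p$. Put $Q_{n,m}=\{u\in\mathbb Q\cap N:u\Vdash\tau(n)=m\}$. Let $G\ni q$ be generic. If $G$ meets $Q_{n,m}$, then $\tau^G(n)=m$. Conversely, $G$ contains some $u\in\Delta_n\cap N$; the value that $u$ decides is $\tau^G(n)$, so $u\in Q_{n,\tau^G(n)}$.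
\end{proof}

The family $\vec Q=\langle Q_{n,m}:n,m\in\omega\rangle$ consists of countably many countable sets of reals, so it is coded by a single real.

\begin{lemma}\label{lem:lift}
Let $M$ be an inner model, $(\mathbb Q,\le)\in M$ a forcing, $g$ a $\mathbb Q$-generic filter over $M$, $\vec Q=\langle Q_{n,m}:n,m\in\omega\rangle\in M$ a family of subsets of $\mathbb Q$, and $x$ a real with $x(n)=m\iff g\cap Q_{n,m}\ne\emptyset$. Suppose $j:M\to M$ is elementary, moves an ordinal, fixes $\mathbb Q$, $\le$ and $\vec Q$, and fixes every element of $\mathbb Q$. Then $x^\#$ exists.
\end{lemma}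

\begin{proof}
Since $j$ fixes $(\mathbb Q,\le)$, it maps $\mathbb Q$-names in $M$ to $\mathbb Q$-names in $M$. Suppose $M[g]\models\varphi(\rho_1^g,\dots,\rho_k^g)$. By the forcing theorem, which needs only ZF in $M$, some $u\in g$ forces $\varphi(\rho_1,\dots,\rho_k)$ over $M$. The forcing relation for $\varphi$ is definable in $M$ from $(\mathbb Q,\le)$, so $j(u)=u$ forces $\varphi(j(\rho_1),\dots,j(\rho_k))$, and $M[g]\models\varphi(j(\rho_1)^g,\dots,j(\rho_k)^g)$. Taking for $\varphi$ an equation, we see that $j^+(\rho^g)=j(\rho)^g$ is well defined; taking arbitrary $\varphi$, that $j^+:M[g]\to M[g]$ is elementary. The names $\check a=\{(\check b,u):b\in a,\ u\in\mathbb Q\}$ and $\dot G=\{(\check u,u):u\in\mathbb Q\}$ are definable from $a$ and $\mathbb Q$, so $j(\check a)$ is the check name of $j(a)$ and $j(\dot G)=\dot G$. Thus $j^+$ extends $j$ and $j^+(g)=g$. The real $x$ is definable in $M[g]$ from $g$ and $\vec Q$, so $x\in M[g]$ and $j^+(x)=x$. Since $L[x]$ is definable in $M[g]$ from $x$, the restriction of $j^+$ to $L[x]$ is an elementary embedding of $L[x]$ into itself. It moves an ordinal, and (S3) applies.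
\end{proof}

The lemma is always applied inside a generic extension $V[G]$, with $g=G\cap M$.

\begin{example}[Cohen forcing]\label{ex:cohen}
Assume sharps for reals, let $\mathbb Q=\omega^{<\omega}$ be ordered by reverse inclusion, let $G$ be generic and $x=\tau^G$ a real. Put $Q_{n,m}=\{u:u\Vdash\tau(n)=m\}$ and let $d\in V$ be a real coding $\vec Q$. Then $\mathbb Q,\vec Q\in L[d]$, and $G$ is generic over $L[d]$ because every dense subset of $\mathbb Q$ in $L[d]$ lies in $V$. By (S2), $d^\#$ exists in $V[G]$, so by (S3) there is an embedding $j:L[d]\to L[d]$ moving an ordinal. It fixes finite sequences, and it fixes $\mathbb Q$, $\le$ and $\vec Q$, which are definable from $d=j(d)$. By Lemma~\ref{lem:lift}, $x^\#$ exists in $V[G]$.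
\end{example}

The example works because $L[d]$ contains all conditions. For a forcing with uncountably many conditions this fails, since $L[d]$ has only countably many reals by (S4), and a dense subset of $\mathbb Q\cap L[d]$ need not be predense in $\mathbb Q$. The hypothesis of Theorem~\ref{thm:B} provides an embedding of a model that does contain all conditions.

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $j$ be as in the theorem, let $\mathbb Q$ be a Borel proper forcing, let $c$ be a real coding Borel codes for $\mathbb Q$ and $\le$, let $G$ be $\mathbb Q$-generic over $V$, and let $x=\tau^G$ be a real. The conditions $q$ provided by Lemma~\ref{lem:reading} form a dense set, so one of them is in $G$, and there is a family $\vec Q$, coded by a real $d\in V$, with $x(n)=m\iff G\cap Q_{n,m}\ne\emptyset$.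

Let $M=L(\mathbb R^V)$. Membership in the Borel sets coded by $c$ is expressed by a formula whose quantifiers range over reals, and $M$ has the same reals as $V$; so $\mathbb Q$ and $\le$ belong to $M$ and are definable there from $c$. Likewise $\vec Q$ is definable in $M$ from $d$. As $j$ fixes all reals, it fixes $c$, $d$, every condition, and hence $\mathbb Q$, $\le$ and $\vec Q$. The filter $G$ is generic over $M\subseteq V$. By (F3), $j$ is a definable class of $V[G]$. Lemma~\ref{lem:lift}, applied in $V[G]$, shows that $x^\#$ exists in $V[G]$. As $x$ was arbitrary, analytic determinacy holds in $V[G]$ by the Martin--Harrington theorem.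

If $\kappa$ is measurable and $i:V\to N$ is the ultrapower embedding by a measure on $\kappa$, then $\mathbb R^N=\mathbb R$, so $L(\mathbb R)^N=L(\mathbb R)$. The restriction $j=i{\upharpoonright}L(\mathbb R)$ is an elementary embedding of $L(\mathbb R)$ into itself, it is definable from the measure, and it moves $\kappa$.
\end{proof}

Properness was used to obtain $d$, and Borelness only to see that $j$ fixes the forcing.

\section{Towers of sharps}\label{sec:towers}

We look for a model of sharps for reals in which every countable ordinal is made countable by iterating the sharp operation and nothing else. The operation applies to reals, so at limit stages the sequence built so far must be turned back into a real, in a way on which all models agree. The canonical well-order of a model $L[A]$ provides this.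

A sequence of reals $\langle c_\beta:\beta<\alpha\rangle$ is identified with the set of ordinals $\{\omega\beta+\langle n,m\rangle:\beta<\alpha,\ c_\beta(n)=m\}\subseteq\omega\alpha$, where $\langle\cdot,\cdot\rangle$ is a recursive pairing function on $\omega$. For infinite $\alpha$, a real \emph{codes} the sequence if it consists of a well-order of $\omega$ of type $\alpha$ and a sequence of reals $\langle d_n:n\in\omega\rangle$ such that $d_n=c_\beta$ when $n$ is the $\beta$-th element of the well-order. A model of ZFC that contains the code contains the sequence; one that contains the sequence and sees that $\alpha$ is countable contains a code.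

\begin{definition}\label{def:tower}
Let $a$ be a real. A \emph{tower over $a$} is a sequence of reals $c=\langle c_\beta:\beta<\gamma\rangle$, $\gamma\ge1$, such that $c_0=a$; $c_{\beta+1}=c_\beta^\#$ whenever $\beta+1<\gamma$; and for each limit $\alpha<\gamma$, the ordinal $\alpha$ is countable in $L[c{\upharpoonright}\alpha]$ and $c_\alpha$ is the least real of $L[c{\upharpoonright}\alpha]$, in its canonical well-order, that codes $c{\upharpoonright}\alpha$.
\end{definition}

A tower thus begins with $a,a^\#,a^{\#\#},\dots$, followed at stage $\omega$ by a code for this $\omega$-sequence.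

\begin{lemma}\label{lem:towers}
Work in ZFC and let $a$ be a real.
\begin{itemize}
\item[(a)] There is at most one tower over $a$ of each length, and every tower has length at most $\omega_1$. There is a longest tower $A^a=\langle a_\beta:\beta<\lambda^a\rangle$, and the towers over $a$ are its nonempty initial segments.
\item[(b)] If $N\subseteq W$ are transitive class models of ZFC with the same ordinals and $c\in N$, then $c$ is a tower over $a$ in $N$ if and only if it is one in $W$.
\item[(c)] If sharps for reals hold, then $\lambda^a$ is a limit ordinal and is uncountable in $L[A^a]$.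
\end{itemize}
\end{lemma}

\begin{proof}
(a) Each $c_\beta$ is determined by $c{\upharpoonright}\beta$, at successors by the uniqueness in (S1). So any two towers agree on their common domain. A tower of length greater than $\omega_1$ would make the limit ordinal $\omega_1$ countable. Each clause of the definition concerns a single $c_\beta$ and the part of the sequence before it, so nonempty initial segments of towers and the union of all towers are towers.

(b) The successor clause is absolute by (S2). The limit clause speaks only about $L[c{\upharpoonright}\alpha]$ and its canonical well-order, which are the same in $N$ and $W$.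

(c) A tower of length $\beta+1$ can be prolonged by $c_\beta^\#$, so $\lambda^a$ is a limit. If $\lambda^a$ were countable in $L[A^a]$, the tower $A^a$ could be prolonged by the least code for $A^a$ in $L[A^a]$.
\end{proof}

So under sharps for reals the recursion either runs through all countable ordinals, and $\lambda^a=\omega_1$, or it stops at the first limit that is uncountable in the model built so far. The next lemma says that any model closed under the relevant sharps can rerun the recursion. At limit stages the model has to collect infinitely many earlier steps, and it can do so because towers are uniformly definable.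

\begin{lemma}\label{lem:closure}
Assume sharps for reals in $V$. Let $W$ be $V$ or a generic extension of $V$, let $a\in V$ be a real, and let $N$ be an inner model of ZFC in $W$ such that $a\in N$ and $r^\#\in N$ for every real $r\in N\cap V$. Let $A^a$ and $\lambda^a$ be computed in $V$. Then $A^a\in N$ and $\lambda^a\le\omega_1^N$.
\end{lemma}

\begin{proof}
We show $A^a{\upharpoonright}\gamma\in N$ by induction on $1\le\gamma\le\lambda^a$. For $\gamma=1$ this is $a\in N$. If $\gamma=\beta+2$, then $a_\beta\in N\cap V$, so $a_{\beta+1}=a_\beta^\#\in N$. If $\gamma=\alpha+1$ with $\alpha$ a limit, then $a_\alpha\in L[A^a{\upharpoonright}\alpha]\subseteq N$. Let $\gamma$ be a limit. For $1\le\beta<\gamma$ the sequence $A^a{\upharpoonright}\beta\in N$ is a tower in $V$, hence in $W$, hence in $N$, by Lemma~\ref{lem:towers}(b); by Lemma~\ref{lem:towers}(a) in $N$ it is the unique tower over $a$ of length $\beta$ in $N$. Replacement and Union in $N$ give $A^a{\upharpoonright}\gamma\in N$. Finally, $A^a$ is a tower in $N$, so its length is at most $\omega_1^N$.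
\end{proof}

\begin{lemma}\label{lem:model}
Assume sharps for reals, let $a$ be a real, $\lambda=\lambda^a$ and $M=L[A^a]$. Then $\omega_1^M=\lambda$, $M\models$ ZFC $+$ sharps for reals, and $(\lambda^a)^M=\omega_1^M$.
\end{lemma}

\begin{proof}
Write $A=A^a$. By Lemma~\ref{lem:towers}(b), $A$ is a tower in $M$, so $\lambda\le\omega_1^M$; and $\lambda$ is uncountable in $M$ by Lemma~\ref{lem:towers}(c). Hence $\lambda=\omega_1^M$. In $M$, the tower $A$ has the largest possible length, so $(\lambda^a)^M=\omega_1^M$. As a set of ordinals, $A\subseteq\omega\lambda=\lambda$.

It remains to find a sharp in $M$ for each real $z\in M$; we show that $z$ is constructible from some $a_\delta$. Work in $M$. Take a regular $\theta>\lambda$ such that $z\in L_\theta[A]$ and every $\alpha<\lambda$ is countable in $L_\theta[A]$, and take a countable $X\prec(L_\theta[A],\in,A)$ with $z,\lambda\in X$. If $0\ne\alpha\in X\cap\lambda$, then $X$ contains a surjection from $\omega$ onto $\alpha$, so $\alpha\subseteq X$. Hence $\delta=X\cap\lambda$ is an ordinal, and $\delta<\lambda$ because $\delta$ is countable in $M$. Both $X$ and $\lambda$ are closed under $\alpha\mapsto\omega\alpha+\omega$,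 and $0\in\delta$; so $\delta$ is a limit and $\omega\delta=\delta$. The collapse of $X$ is the identity on $\delta$, and $A\cap X=A\cap\delta$, so by condensation the collapse of $X$ is some $L_{\bar\theta}[A\cap\delta]$. Since $\omega\delta=\delta$, the set $A\cap\delta$ represents the sequence $A{\upharpoonright}\delta$. The collapse fixes the real $z$, so $z\in L[A{\upharpoonright}\delta]\subseteq L[a_\delta]$, as $a_\delta$ codes $A{\upharpoonright}\delta$. Now $\delta+1<\lambda$, so $a_{\delta+1}\in M$, and $a_{\delta+1}=a_\delta^\#$ holds in $M$ by (S2). By (S3) in $M$, $z^\#$ exists in $M$.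
\end{proof}

\begin{remark}\label{rem:least}
If $N$ is an inner model of ZFC $+$ sharps for reals and $r\in N$ is a real, then the real that $N$ takes for $r^\#$ is $r^\#$ by (S2). So Lemma~\ref{lem:closure} applies to every such $N$ containing $a$, and $L[A^a]$ is the least inner model of ZFC $+$ sharps for reals that contains $a$.
\end{remark}

\begin{proposition}\label{prop:kill}
Assume sharps for reals and $\lambda^a=\omega_1$. Let $V[G]$ be a generic extension with $\omega_1^{V[G]}=\omega_1^V$, and let $x\in V[G]$ be a real such that $r^\#\in L[x,r]$ for every real $r\in V$. Then $(x\oplus a)^\#$ does not exist in $V[G]$, and analytic determinacy fails in $V[G]$.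
\end{proposition}

\begin{proof}
Let $N=L[x,a]=L[x\oplus a]$. If $r\in N\cap V$ is a real, then $r^\#\in L[x,r]\subseteq N$. By Lemma~\ref{lem:closure}, $\omega_1^N\ge\lambda^a=\omega_1^V=\omega_1^{V[G]}$, so $\omega_1^{V[G]}=\omega_1^N$ is not inaccessible in $N$. Apply (S4) and the Martin--Harrington theorem in $V[G]$.
\end{proof}

The proposition asks for no uniform procedure that computes $r^\#$ from $x$ and $r$: once $r^\#$ is in $N$, the model recognizes it by its $\Pi^1_2$ definition. We shall use this freedom.

\begin{remark}[Borel but not proper]\label{rem:collapse}
Suppose $V=L[A^a]$ and $\lambda^a=\omega_1$, a situation provided by Lemma~\ref{lem:model}. Let $\mathbb Q$ be the forcing of finite sequences of reals, ordered by end-extension; it has an arithmetical coding by reals. It makes $\mathbb R^V$ countable and has size $2^\omega$, so $\omega_1^{V[G]}=((2^\omega)^+)^V$, and $V[G]$ contains a real $x$ coding $A^a$. Then $V\subseteq L[x]$, so $\omega_1^{V[G]}$, a successor cardinal of $V$, is not inaccessible in $L[x]$, and $x^\#$ does not exist in $V[G]$ by (S4).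
\end{remark}

\section{Almost disjoint coding}\label{sec:ad}

To apply Proposition~\ref{prop:kill} we need a real $x$ that stores, for every old real $r$, countably many bits retrievable from $x$ and $r$. Fix a recursive injection $\ulcorner\cdot\urcorner$ of $\omega^{<\omega}\times\omega\times\omega$ into $\omega$. For a \emph{triple} $(r,k,n)\in\omega^\omega\times\omega\times\omega$ let
\[
\mathrm{Code}(r,k,n)=\{\ulcorner(r{\upharpoonright}m,k,n)\urcorner:m\in\omega\}.
\]
These sets are infinite. For distinct triples they are almost disjoint: they are disjoint if $(k,n)\ne(k',n')$, and if $(k,n)=(k',n')$ and $r\ne r'$ they share only the elements given by the finitely many common initial segments of $r$ and $r'$. The bit at address $(r,k,n)$ will be whether $x\cap\mathrm{Code}(r,k,n)$ is finite.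

For finite $s,s'\subseteq\omega$ and finite sets $F,F'$ of triples let
\[
(s',F')\le(s,F)\iff s\subseteq s',\ F\subseteq F',\ \text{and }(s'\setminus s)\cap\mathrm{Code}(c)=\emptyset\text{ for all }c\in F.
\]
This relation is reflexive, and it is transitive because an element of $s''\setminus s$ lies in $s'\setminus s$ or in $s''\setminus s'$, and $F\subseteq F'$. For a set $C$ of triples let $\mathbb A(C)$ be the set of pairs $(s,F)$ with $F\subseteq C$, with this order.

\begin{lemma}\label{lem:ad}
$\mathbb A(C)$ is $\sigma$-centered. If $K$ is $\mathbb A(C)$-generic and $x=\bigcup\{s:(s,F)\in K\}$, then for every triple $c$ of the ground model, $x\cap\mathrm{Code}(c)$ is finite if and only if $c\in C$.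
\end{lemma}

\begin{proof}
Conditions $(s,F_1),\dots,(s,F_l)$ with the same $s$ have the lower bound $(s,F_1\cup\dots\cup F_l)$, and there are countably many $s$.

Let $c\in C$. Since $(s,F\cup\{c\})\le(s,F)$, some $(s,F)\in K$ has $c\in F$. Any $(s_1,F_1)\in K$ has a common extension $(s_2,F_2)$ with $(s,F)$, and $s_1\setminus s\subseteq s_2\setminus s$ is disjoint from $\mathrm{Code}(c)$. So $x\cap\mathrm{Code}(c)\subseteq s$.

Let $c\notin C$, $(s,F)\in\mathbb A(C)$ and $m\in\omega$. Every $c'\in F$ differs from $c$, so $\mathrm{Code}(c)\setminus\bigcup_{c'\in F}\mathrm{Code}(c')$ is infinite and has an element $m'>m$. Then $(s\cup\{m'\},F)\le(s,F)$. By genericity $x\cap\mathrm{Code}(c)$ is unbounded.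
\end{proof}

\begin{example}[ccc but not Borel]\label{ex:prototype}
Assume sharps for reals and let $C^\#=\{(r,0,n):r^\#(n)=1\}$. By Lemma~\ref{lem:ad} the generic real $x$ of $\mathbb A(C^\#)$ satisfies $r^\#(n)=1$ if and only if $x\cap\mathrm{Code}(r,0,n)$ is finite, so $r^\#\in L[x,r]$ for all $r\in V$. If $\lambda^a=\omega_1$ for some $a$, this $\sigma$-centered forcing destroys analytic determinacy by Proposition~\ref{prop:kill}. But under the natural coding of conditions by reals, the set of conditions is not Borel. Let $n_0$ be the code of the sentence saying that the distinguished real codes a well-order of $\omega$. This statement is $\Pi^1_1$, hence absolute between $L[r]$ and $V$, so $(\emptyset,\{(r,0,n_0)\})$ is a condition if and only if $r$ codes a well-order; and the set of codes for well-orders is not Borel.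
\end{example}

The forcing $\mathbb P$ will be equivalent to $\mathbb S*\mathbb A(\dot C)$, where the $\sigma$-closed forcing $\mathbb S$ adds a set $C$ of triples that contains a copy of $C^\#$, the copy for $r$ sitting at a level $k$ that depends on $r$. Neither factor is presented in a Borel way; they appear only on a dense subset of $\mathbb P$.

\section{Guesses, challenges and refutations}\label{sec:P}

Read the equivalence $y=r^\#\iff\forall w\,\exists b\,E(r,y,w,b)$ as the rules of a dispute. A \emph{guess} $y$ for $r^\#$ is put forward; it is \emph{challenged} by naming a real $w$; the challenge is \emph{refuted} by a real $b$ with $E(r,y,w,b)$. A challenge $w$ to $y$ at $r$ is \emph{true} if there is no such $b$, and \emph{false} otherwise. By (S1), $y$ has a true challenge at $r$ if and only if $y$ is not $r^\#$.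

Truth of a challenge is a $\Pi^1_1$ statement, and the definition of $\mathbb P$ will not mention it. What is arithmetical is whether a given countable list of quadruples contains a refutation. So a condition records the current state of the dispute for countably many reals $r$, together with countably many refutations. An extension may challenge the current guess with any real and name a new guess, or it may produce a refutation and roll the dispute back to the guess that was wrongly challenged. Neither move tests truth, but truth decides what lasts: a true challenge can never be rolled back, and a challenge to $r^\#$ always can.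

\subsection*{Protocols and constraints}
A \emph{protocol} is a finite sequence of reals
\[
e=\langle y_0,w_0,y_1,w_1,\dots,y_{k-1},w_{k-1},y_k\rangle ,\qquad k=k(e)\ge0 .
\]
The $y_i$ are its guesses, the $w_i$ its challenges ($w_i$ challenges $y_i$), and $\mathrm{last}(e)=y_k$. For protocols, $e'\subseteq e$ means that $e'$ is an initial segment of $e$; for $l\le k(e)$, the protocol $e[l]=\langle y_0,w_0,\dots,y_l\rangle$ is the initial segment with $l$ challenges. A set $B\subseteq E$ \emph{refutes $e$ at $r$} if $(r,y_i,w_i,b)\in B$ for some $i<k(e)$ and some $b$. The \emph{truncation} $\mathrm{tr}_r(e,B)$ is the longest protocol $\subseteq e$ not refuted at $r$ by $B$. It exists because $e[0]$ has no challenges, and a protocol $f\subseteq e$ satisfies $f\subseteq\mathrm{tr}_r(e,B)$ if and only if $B$ does not refute $f$ at $r$. A protocol whose challenges are all true at $r$ is refuted at $r$ by no $B\subseteq E$.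

A \emph{constraint} is a triple $c=(r,e,n)$ with $r$ a real, $e$ a protocol, $n\in\omega$ and $\mathrm{last}(e)(n)=1$. We put $\mathrm{Code}(c)=\mathrm{Code}(r,k(e),n)$. A constraint is the promise, made on the strength of the guess $\mathrm{last}(e)$, to record the bit $1$ at address $(r,k(e),n)$. If $t$ is a partial function from reals to protocols and $B\subseteq E$, then $c$ is \emph{active in $t$} if $r\in\mathrm{dom}(t)$ and $e\subseteq t(r)$, and \emph{dead in $B$} if $B$ refutes $e$ at $r$.

\begin{definition}\label{def:P}
A \emph{condition} is a quadruple $p=(t,B,s,F)=(t_p,B_p,s_p,F_p)$ such that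
\begin{itemize}
\item[(c1)] $t$ is a countable partial function from $\omega^\omega$ to protocols, and $B\subseteq E$ is countable;
\item[(c2)] $s\subseteq\omega$ is finite, and $F$ is a finite set of constraints;
\item[(c3)] for $r\in\mathrm{dom}(t)$, $B$ does not refute $t(r)$ at $r$;
\item[(c4)] each $c\in F$ is active in $t$ or dead in $B$.
\end{itemize}
We let $(t',B',s',F')\le(t,B,s,F)$ if
\begin{itemize}
\item[(o1)] $\mathrm{dom}(t)\subseteq\mathrm{dom}(t')$, $B\subseteq B'$, $s\subseteq s'$, $F\subseteq F'$;
\item[(o2)] $\mathrm{tr}_r(t(r),B')\subseteq t'(r)$ for all $r\in\mathrm{dom}(t)$;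
\item[(o3)] $(s'\setminus s)\cap\mathrm{Code}(c)=\emptyset$ for every $c\in F$ that is active in $t'$.
\end{itemize}
\end{definition}

By (c3), no constraint is both active in $t$ and dead in $B$. Clause (o2) yields the \emph{persistence property}: if $q\le p$, $r\in\mathrm{dom}(t_p)$, and $f\subseteq t_p(r)$ has only true challenges at $r$, then $f\subseteq\mathrm{tr}_r(t_p(r),B_q)\subseteq t_q(r)$.

\begin{example}[one dispute]\label{ex:dispute}
Fix $r$ such that $r^\#$ exists, and numbers $n,n'$ with $r^\#(n)=0$ and $r^\#(n')=1$. Let $w^*$ be a true challenge to $\mathbf 1$ at $r$, suppose that $\mathbf 1$ also has a false challenge $w$, refuted by $b$, and let $w',y$ be arbitrary reals. Let $c_0=(r,\langle\mathbf 1\rangle,n)$, $c_1=(r,\langle\mathbf 1,w,\mathbf 1\rangle,n)$, $c_2=(r,\langle\mathbf 1,w^*,r^\#\rangle,n')$, and pick $m\in\mathrm{Code}(r,1,n)$. Consider the following conditions, all with $\mathrm{dom}(t)=\{r\}$.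
\[
\begin{array}{c|l|c|c|l}
 & t(r) & B & s & F\\ \hline
p_0 & \langle\mathbf 1\rangle & \emptyset & \emptyset & \{c_0\}\\
p_1 & \langle\mathbf 1,w,\mathbf 1\rangle & \emptyset & \emptyset & \{c_0,c_1\}\\
p_2 & \langle\mathbf 1,w^*,r^\#\rangle & \{(r,\mathbf 1,w,b)\} & \{m\} & \{c_0,c_1\}\\
p_3 & \langle\mathbf 1,w^*,r^\#,w',y\rangle & \{(r,\mathbf 1,w,b)\} & \{m\} & \{c_0,c_1,c_2\}
\end{array}
\]
The steps $p_1\le p_0$ and $p_3\le p_2$ prolong the protocol and add a constraint. For $p_2\le p_1$, the truncation of $\langle\mathbf 1,w,\mathbf 1\rangle$ by the new quadruple is $\langle\mathbf 1\rangle$, the constraint $c_1$ is dead, and $m\notin\mathrm{Code}(c_0)=\mathrm{Code}(r,0,n)$. Each constraint explains a feature of the definition.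
\begin{itemize}
\item $c_0$ is active below $p_0$ forever, by persistence, although $r^\#(n)=0$. A wrong guess keeps its constraints. This is why addresses carry a level $k$: the guess $\mathbf 1$ spoils level $0$ only.
\item $c_1$ blocks $\mathrm{Code}(r,1,n)$, and level $1$ is later reused for $r^\#$, whose bit at $n$ is $0$. So constraints made after a false challenge must be released when the challenge is refuted. They cannot come back, since $B$ only grows and (c3) forbids replaying a refuted challenge.
\item $c_2$ is active below $p_3$ forever, again by persistence. The challenge $w'$ to $r^\#$ does not disturb it, and $w'$ is false, so an extension of $p_3$ can roll the protocol back to $\langle\mathbf 1,w^*,r^\#\rangle$.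
\end{itemize}
\end{example}

\subsection*{Coding by reals}
A protocol is coded by $k$ and a $(2k+1)$-tuple of reals. A condition is coded by a real that gives a set $I\subseteq\omega$ and a sequence $(r_i,e_i)_{i\in I}$ enumerating $t$; a set $J\subseteq\omega$ and a sequence of quadruples $(\beta_j)_{j\in J}$ enumerating $B$; the finite set $s$; and a finite list enumerating $F$. The forcing $\mathbb P$ is the set of codes of conditions, with the order pulled back from Definition~\ref{def:P}. We write $p=(t,B,s,F)$ when $p$ codes this quadruple; two codes of the same quadruple extend each other. The quadruple $(\emptyset,\emptyset,\emptyset,\emptyset)$ is a condition.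

\begin{lemma}\label{lem:borel}
$\mathbb P$ and $\le$ are arithmetical, hence Borel.
\end{lemma}

\begin{proof}
Equality of reals and membership in $E$ are $\Pi^0_1$, so $e\subseteq e'$ and ``$(r,e,n)$ is a constraint'' are arithmetical, and $m\in\mathrm{Code}(r,k,n)$ is arithmetical by definition. The remaining notions need only number quantifiers over the enumerations. The sequence $(r_i,e_i)_{i\in I}$ is a function if $r_i=r_{i'}$ implies $e_i=e_{i'}$ for all $i,i'\in I$. $B\subseteq E$ if $\beta_j\in E$ for all $j\in J$. $B$ refutes $e$ at $r$ if there are $i<k(e)$ and $j\in J$ such that the first three coordinates of $\beta_j$ are $r,y_i,w_i$. The constraint $(r,e,n)$ is active in $t$ if $r_i=r$ and $e\subseteq e_i$ for some $i\in I$. An inclusion such as $B\subseteq B'$ reads $\forall j\in J\,\exists j'\in J'\,(\beta_j=\beta'_{j'})$. Clause (o2) says that for all $i\in I$ and $l\le k(e_i)$, if $B'$ does not refute $e_i[l]$ at $r_i$, then there is $i'\in I'$ with $r'_{i'}=r_i$ and $e_i[l]\subseteq e'_{i'}$. Clauses (c3), (c4) and (o3) are obtained from these relations by connectives and number quantifiers.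
\end{proof}

\begin{lemma}\label{lem:preorder}
$\le$ is a preorder on $\mathbb P$.
\end{lemma}

\begin{proof}
By (c3), $\mathrm{tr}_r(t(r),B)=t(r)$, which gives reflexivity. Let $p''\le p'\le p$, with coordinates marked accordingly. The inclusions in (o1) compose.

(o2) Let $r\in\mathrm{dom}(t)$ and $f=\mathrm{tr}_r(t(r),B'')$. Since $B'\subseteq B''$, the protocol $f\subseteq t(r)$ is not refuted by $B'$, so $f\subseteq\mathrm{tr}_r(t(r),B')\subseteq t'(r)$. Since $f\subseteq t'(r)$ is not refuted by $B''$, we get $f\subseteq\mathrm{tr}_r(t'(r),B'')\subseteq t''(r)$.

(o3) Let $c\in F$ be active in $t''$ and let $m\in s''\setminus s$. As $c\in F'$, it is active in $t'$ or dead in $B'$. If it were dead in $B'$, it would be dead in $B''$, which is impossible for a constraint active in $t''$. So $c$ is active in $t'$. If $m\in s'$, then $m\notin\mathrm{Code}(c)$ by $p'\le p$; otherwise $m\in s''\setminus s'$, and $m\notin\mathrm{Code}(c)$ by $p''\le p'$.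
\end{proof}

\begin{remark}\label{rem:antisym}
For an antisymmetric order use $\mathbb P\times\omega$, coded recursively as a set of reals, with $(p,n)\le(q,m)$ if and only if $(p,n)=(q,m)$, or $n>m$ and $p\le q$. This is a Borel partial order. The map $(p,n)\mapsto p$ is an order-preserving surjection, and it preserves incompatibility: if $u\le p,q$, then $(u,\max(n,m)+1)$ lies below $(p,n)$ and $(q,m)$. So it is a dense embedding onto $\mathbb P$.
\end{remark}

\section{Settled conditions and the factorization of $\mathbb P$}\label{sec:factor}

Throughout this section we assume sharps for reals. A protocol $e$ is \emph{settled at $r$} if all its challenges are true at $r$ and $\mathrm{last}(e)=r^\#$; the simplest example is $\langle r^\#\rangle$. On conditions whose protocols are all settled nothing is ever rolled back, and the order becomes transparent.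

Let $\mathbb S$ be the set of pairs $(t,B)$ satisfying (c1) such that $t(r)$ is settled at $r$ for every $r\in\mathrm{dom}(t)$, ordered by reverse inclusion in both coordinates. Such pairs satisfy (c3) automatically. Let
\[
D=\{p\in\mathbb P:(t_p,B_p)\in\mathbb S\}.
\]
For a partial function $t$ from reals to protocols, let $C(t)$ be the set of addresses that $t$ allows one to block,
\[
C(t)=\{(r,k,n):r\in\mathrm{dom}(t),\ k\le k(t(r)),\ \mathrm{last}(t(r)[k])(n)=1\},
\]
and for $F\subseteq C(t)$ let $F^t=\{(r,t(r)[k],n):(r,k,n)\in F\}$. For $p\in\mathbb P$ let
\[
\mathrm{act}(p)=\{(r,k(e),n):(r,e,n)\in F_p\text{ is active in }t_p\}\subseteq C(t_p).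
\]

\begin{lemma}\label{lem:D}
\begin{itemize}
\item[(a)] $D$ is dense in $\mathbb P$.
\item[(b)] Let $p\in D$ and $(t,B)\le(t_p,B_p)$ in $\mathbb S$. A constraint in $F_p$ is active in $t$ if it is active in $t_p$, and otherwise it is dead in $B$ and not active in $t$. Hence, if $p_1,\dots,p_l\in D$, $(t,B)\le(t_{p_i},B_{p_i})$ for all $i$, and $s\subseteq\omega$ is finite, then $(t,B,s,F_{p_1}\cup\dots\cup F_{p_l})\in D$.
\item[(c)] For $p,q\in D$: $q\le p$ if and only if $(t_q,B_q)\le(t_p,B_p)$ in $\mathbb S$, $F_p\subseteq F_q$, $s_p\subseteq s_q$, and $(s_q\setminus s_p)\cap\mathrm{Code}(c)=\emptyset$ for all $c\in\mathrm{act}(p)$. In this case $(s_q,\mathrm{act}(q))\le(s_p,\mathrm{act}(p))$.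
\item[(d)] If $(t,B)\in\mathbb S$ and $(s,F)\in\mathbb A(C(t))$, then $u=(t,B,s,F^t)\in D$ and $\mathrm{act}(u)=F$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $p=(t,B,s,F)$. We refute the first false challenge in each protocol and then settle what is left. For $r\in\mathrm{dom}(t)$ let $e_r\subseteq t(r)$ be the longest protocol all of whose challenges are true at $r$. If $e_r\ne t(r)$, the next challenge $w_i$ in $t(r)$, directed at $y_i=\mathrm{last}(e_r)$, is false; pick $b_r$ with $E(r,y_i,w_i,b_r)$. Let $B'$ consist of $B$ and all these quadruples $(r,y_i,w_i,b_r)$; it is countable. Let $t'(r)=e_r$ if $\mathrm{last}(e_r)=r^\#$, and otherwise $t'(r)=e_r{}^\frown\langle w,r^\#\rangle$ with $w$ a true challenge to $\mathrm{last}(e_r)$ at $r$. Then $(t',B')\in\mathbb S$. Put $p'=(t',B',s,F)$.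

For (c4), a constraint dead in $B$ is dead in $B'$. If $(r,e,n)\in F$ is active in $t$, then $e$ and $e_r$ are initial segments of $t(r)$; either $e\subseteq e_r\subseteq t'(r)$ and the constraint is active in $t'$, or $e$ properly extends $e_r$, contains the challenge $w_i$, and the constraint is dead in $B'$. So $p'\in D$. For $p'\le p$: (o1) holds by construction, (o2) holds since $\mathrm{tr}_r(t(r),B')=e_r\subseteq t'(r)$, and (o3) is vacuous.

(b) The first case holds because $t_p\subseteq t$. In the second case the constraint is dead in $B_p\subseteq B$ by (c4), and so it is not active in $t$ by (c3) for $(t,B)$. The last sentence follows, since only (c4) has to be verified.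

(c) Let $q\le p$ and $r\in\mathrm{dom}(t_p)$. By persistence $t_p(r)\subseteq t_q(r)$. If the inclusion were proper, the settled protocol $t_q(r)$ would contain a true challenge to $\mathrm{last}(t_p(r))=r^\#$, which is impossible. So $t_p\subseteq t_q$. Conversely, $t_p\subseteq t_q$ implies (o2). Thus (o1) and (o2) together are equivalent to the first three requirements. When these hold, (b) says that the constraints in $F_p$ active in $t_q$ are those active in $t_p$, so (o3) is the fourth requirement, and $\mathrm{act}(p)\subseteq\mathrm{act}(q)$.

(d) For $(r,k,n)\in C(t)$ the triple $(r,t(r)[k],n)$ is a constraint, it is active in $t$, and $k(t(r)[k])=k$.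
\end{proof}

The coordinatewise union of a descending $\omega$-sequence in $\mathbb S$ is again in $\mathbb S$, so $\mathbb S$ is $\sigma$-closed; this is the reason for allowing $t$ and $B$ to be countable. For an $\mathbb S$-generic filter $H$ let $T_H=\bigcup\{t:(t,B)\in H\}$. If $r\notin\mathrm{dom}(t)$ then $(t\cup\{(r,\langle r^\#\rangle)\},B)\le(t,B)$, so $\mathrm{dom}(T_H)=\mathbb R^V=\mathbb R^{V[H]}$. Let $\dot{\mathbb A}$ be an $\mathbb S$-name for $\mathbb A(C(T_H))$. For $p\in D$, the pair $(t_p,B_p)$ forces $t_p\subseteq T_H$, hence $\mathrm{act}(p)\subseteq C(T_H)$, and we may define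
\[
\pi(p)=\bigl((t_p,B_p),\,(s_p,\mathrm{act}(p))\bigr)\in\mathbb S*\dot{\mathbb A},
\]
where the second coordinate stands for its check name.

\begin{proposition}\label{prop:factor}
$\pi:D\to\mathbb S*\dot{\mathbb A}$ is a dense embedding. Hence $\mathbb P$ is forcing equivalent to ($\sigma$-closed) $*$ ($\sigma$-centered), and $\mathbb P$ is proper.
\end{proposition}

\begin{proof}
Order preservation is Lemma~\ref{lem:D}(c).

\emph{Dense range.} Let $(\sigma,\dot a)\in\mathbb S*\dot{\mathbb A}$. Since $\mathbb S$ adds no reals, the value of $\dot a$ is forced to lie in $V$, so there is $(t,B)\le\sigma$ forcing $\dot a=(s,F)$ for some pair $(s,F)\in V$. Extending further, we may assume that $\mathrm{dom}(t)$ contains the first coordinates of all triples in $F$. As $(t,B)$ forces both $F\subseteq C(T_H)$ and $T_H(r)=t(r)$ for these coordinates $r$, we have $F\subseteq C(t)$. For $u=(t,B,s,F^t)$, Lemma~\ref{lem:D}(d) gives $\pi(u)=((t,B),(s,F))\le(\sigma,\dot a)$.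

\emph{Incompatibility.} Suppose $\pi(p)$ and $\pi(q)$ are compatible. By density of the range there is $u\in D$ with $\pi(u)\le\pi(p),\pi(q)$. Then $(t_u,B_u)\le(t_p,B_p)$, and $(s_u,\mathrm{act}(u))\le(s_p,\mathrm{act}(p))$ is forced, hence true, being an absolute statement about objects in $V$; the same holds with $q$ in place of $p$. By Lemma~\ref{lem:D}(b), $u'=(t_u,B_u,s_u,F_u\cup F_p\cup F_q)\in D$, and $u'\le p,q$ by Lemma~\ref{lem:D}(c).

Since $D$ is dense in $\mathbb P$, the forcings $\mathbb P$, $D$ and $\mathbb S*\dot{\mathbb A}$ are equivalent. By Lemma~\ref{lem:ad}, $\dot{\mathbb A}$ is forced to be $\sigma$-centered, and properness follows from (F1).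
\end{proof}

For a $\mathbb P$-generic filter $G$ let $x_G=\bigcup\{s_p:p\in G\}$.

\begin{proposition}\label{prop:decode}
Let $G$ be $\mathbb P$-generic over $V$ and $x=x_G$. For every real $r\in V$ there is $k\in\omega$ such that $r^\#$ is the characteristic function of $\{n:x\cap\mathrm{Code}(r,k,n)\text{ is finite}\}$. So $r^\#\in L[x,r]$.
\end{proposition}

\begin{proof}
The upward closure of $\pi[G\cap D]$ is $\mathbb S*\dot{\mathbb A}$-generic; let $H$ and $K$ be its factors, so that $K$ is $\mathbb A(C(T_H))$-generic over $V[H]$. Each $(s_p,\mathrm{act}(p))$ with $p\in G\cap D$ lies in $K$, and each element of $K$ lies above one of these. Also each element of $G$ has an extension in $G\cap D$. Hence $\bigcup\{s:(s,F)\in K\}=\bigcup\{s_p:p\in G\cap D\}=x$. Let $k=k(T_H(r))$. As $T_H(r)$ is settled at $r$, we have $(r,k,n)\in C(T_H)$ if and only if $r^\#(n)=\mathrm{last}(T_H(r))(n)=1$. Lemma~\ref{lem:ad} over $V[H]$ gives the first claim, and the displayed set is arithmetical in $x$, $r$ and $k$.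
\end{proof}

\begin{corollary}\label{cor:kill}
If sharps for reals hold and $\lambda^a=\omega_1$ for some real $a$, then $\mathbb P$ forces that $(x_G\oplus a)^\#$ does not exist, and so $\mathbb P$ forces analytic determinacy to fail.
\end{corollary}

\begin{proof}
$\mathbb P$ preserves $\omega_1$ by Proposition~\ref{prop:factor} and (F1). Apply Propositions \ref{prop:decode} and \ref{prop:kill}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
$\mathbb P$ is an arithmetical forcing by Lemmas \ref{lem:borel} and \ref{lem:preorder}. Analytic determinacy gives sharps for reals, so (1) is Proposition~\ref{prop:factor}. For (2), work in $U$, let $0$ be the zero real and let $M=L[A^0]$. By Lemma~\ref{lem:model}, $M$ satisfies ZFC, sharps for reals (hence analytic determinacy) and $\lambda^0=\omega_1$. Corollary~\ref{cor:kill}, applied in $M$, says that $\mathbb P$ forces over $M$ that analytic determinacy fails.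
\end{proof}

In $M$ the forcing $\mathbb P$ is Borel, and proper by part (1); this answers the question negatively.

\begin{remark}[the role of sharps in properness]\label{rem:nosharp}
Sharps for reals enter through the density of $D$. If some real $r$ has no sharp, then $\mathbb P$ collapses the continuum to $\omega$. Indeed, every guess then has a true challenge at $r$. Given a real $y$ and a condition $p$, first put $r$ into $\mathrm{dom}(t_p)$, and then perform the construction of Lemma~\ref{lem:D}(a) at $r$ alone, with $t'(r)=e_r{}^\frown\langle w,y\rangle$. So densely $y$ occurs in a protocol $f\subseteq t_q(r)$ with only true challenges. By persistence, the protocols $f$ of this kind with $q\in G$ form a chain, and its union is an $\omega$-sequence in which every real of $V$ occurs.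
\end{remark}

\begin{remark}[where the argument for Cohen forcing breaks]\label{rem:break}
Let $G$ be $\mathbb P$-generic, and let $d\in V$ code a family $\vec Q$ from which $x=x_G$ is read as in Lemma~\ref{lem:reading}. Then $g=G\cap L[d]$ is not generic over $L[d]$ for $\mathbb P\cap L[d]$. Otherwise $x\in L[d][g]$, so $d^\#\in L[d][g]$ by Proposition~\ref{prop:decode}, and it is $d^\#$ there by (S2). But the forcing has size at most $\omega_1$ in $L[d]$, so $\omega_1^{L[d][g]}$ is $\omega_1^{L[d]}$ or $\omega_2^{L[d]}$, contradicting (S4) in $L[d][g]$.
\end{remark}

\section{When $\mathbb P$ preserves analytic determinacy}\label{sec:criterion}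

Remark~\ref{rem:break} shows that a model over which $G\cap M$ is generic, and in whose extension $x_G$ lies, cannot be of the form $L[d]$. The natural candidates are the models $L[A^a]$, which are closed under sharps, and they can be used when they are small enough to have generic filters in $V$ and an elementary self-embedding. Assume sharps for reals and consider the first-order statement
\begin{itemize}
\item[(4)] $\lambda^a<\omega_1$ for every real $a$.
\end{itemize}
We prove Theorem~\ref{thm:C} by showing (3)$\Leftrightarrow$(4) and (1)$\Rightarrow$(2)$\Rightarrow$(4)$\Rightarrow$(1).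

(4)$\Rightarrow$(3): by Lemma~\ref{lem:model}, $M=L[A^a]$ contains $a$, satisfies ZFC $+$ analytic determinacy, and has $\omega_1^M=\lambda^a<\omega_1$. (3)$\Rightarrow$(4): if $a\in M$ with $M$ as in (3), then $\lambda^a\le\omega_1^M<\omega_1$ by Remark~\ref{rem:least} and Lemma~\ref{lem:closure}. (1)$\Rightarrow$(2): a condition cannot force both analytic determinacy and its failure, and $\mathbb P\ne\emptyset$. (2)$\Rightarrow$(4) is the contrapositive of Corollary~\ref{cor:kill}.

The rest of the section proves (4)$\Rightarrow$(1). Assume (4), let $p\in\mathbb P$, and let $\tau$ be a name for a real. We find $q\le p$ forcing that $\tau^\#$ exists; as $p$ and $\tau$ are arbitrary, $\mathbb P$ then forces sharps for reals.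

\subsection*{The model $M$}
By Lemmas \ref{lem:reading} and \ref{lem:D}(a) there are $q_0\le p$ in $D$ and a family $\vec Q$ of countable subsets of $\mathbb P$ such that $q_0$ forces $\tau(n)=m\iff\dot G\cap Q_{n,m}\ne\emptyset$. Let $a$ be a real coding the real $q_0$ and $\vec Q$, and let $M=L[A^a]$. By (4) there is a real $z\in V$ coding $A^a$, and $M\subseteq L[z]$. We record what is needed about $M$.
\begin{itemize}
\item[(M1)] $M\models$ ZFC $+$ sharps for reals, by Lemma~\ref{lem:model}. So the results of Section~\ref{sec:factor} hold in $M$ for $\mathbb P^M$, $D^M$, $\mathbb S^M$.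
\item[(M2)] $\mathbb P^M=\mathbb P\cap M$ as sets of codes, with the same order, since both are arithmetical. $D^M=D\cap M$, since truth of a challenge is $\Pi^1_1$ and ``$\mathrm{last}(e)=r^\#$'' is absolute by (S2). The elements of $\mathbb S^M$ are the pairs $(t_u,B_u)$ with $u\in D^M$, so $\mathbb S^M\subseteq\mathbb S$. Two elements of $\mathbb P^M$ are compatible in $\mathbb P^M$ if and only if they are compatible in $\mathbb P$, since compatibility is $\Sigma^1_1$.
\item[(M3)] $\mathbb R\cap M$ and $\mathcal P(\mathbb R\cap M)\cap M$ are countable in $V$: by (S4), $\omega_1$ is inaccessible in $L[z]$, so $\mathbb R\cap M\in L[z]$ and its power set in $L[z]$ have size less than $\omega_1^V$ there. As $u\mapsto(t_u,B_u)$ maps $D^M$ onto $\mathbb S^M$, the model $M$ has only countably many subsets of $\mathbb S^M$. So every element of $\mathbb S^M$ belongs to a filter in $V$ that is $\mathbb S^M$-generic over $M$.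
\end{itemize}

\subsection*{The condition $q$}
The $\sigma$-closed part of the generic over $M$ can be fixed by a single condition. In $V$, choose $H$ that is $\mathbb S^M$-generic over $M$ with $(t_{q_0},B_{q_0})\in H$, and let $t_*=T_H$ and $B_*$ be the unions of the first and second coordinates of $H$. By (M1), $\mathrm{dom}(t_*)=\mathbb R\cap M$. Both $t_*$ and $B_*$ are countable by (M3), and $t_*(r)$ is settled at $r$ by (M2), so $(t_*,B_*)\in\mathbb S$. Let $q=(t_*,B_*,s_{q_0},F_{q_0})$. Then $q\in D$ and $q\le q_0$ by Lemma~\ref{lem:D}(b),(c).

It remains to see that the coding part is generic over $M[H]$. We first translate dense subsets of $\mathbb P^M$ into dense subsets of the coding forcing. For $\Delta\in M$ dense open in $\mathbb P^M$ and $H'$ an $\mathbb S^M$-generic filter over $M$ let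
\[
\Delta_{H'}=\{(s_\delta,\mathrm{act}(\delta)):\delta\in\Delta\cap D^M,\ (t_\delta,B_\delta)\in H'\}\in M[H'].
\]

\begin{lemma}\label{lem:projdense}
$\Delta_{H'}$ is a dense subset of $\mathbb A(C(T_{H'}))$.
\end{lemma}

\begin{proof}
If $(t_\delta,B_\delta)\in H'$ then $\mathrm{act}(\delta)\subseteq C(t_\delta)\subseteq C(T_{H'})$. Let $(s_1,F_1)\in\mathbb A(C(T_{H'}))$. As $F_1$ is finite and $H'$ is directed, there is $(t,B)\in H'$ with $F_1\subseteq C(t)$. Let $(t',B')\le(t,B)$ in $\mathbb S^M$. By Lemma~\ref{lem:D}(d) in $M$, $u=(t',B',s_1,F_1^{t'})\in D^M$ and $\mathrm{act}(u)=F_1$. Extend $u$ to an element of $\Delta$ and then to an element $\delta$ of $D^M$; as $\Delta$ is open, $\delta\in\Delta\cap D^M$. By Lemma~\ref{lem:D}(c), $(t_\delta,B_\delta)\le(t',B')$ and $(s_\delta,\mathrm{act}(\delta))\le(s_1,F_1)$. So the set of pairs $(t_\delta,B_\delta)$, for $\delta\in\Delta\cap D^M$ with $(s_\delta,\mathrm{act}(\delta))\le(s_1,F_1)$, lies in $M$ and is dense below $(t,B)$; hence it meets $H'$.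
\end{proof}

The difficulty is that an extension $q'$ of $q$ may carry active constraints about reals $r_i\notin M$. The model $M$ does not see them, yet they restrict the finite sets $s$ that are compatible with $q'$. The way out has two steps. The tuples of reals whose code sets obstruct every available $s$ form a closed set coded in $M$, so if $(r_i)$ is such a tuple, then $M$ has one of its own. And $M$ can turn \emph{any} address $(\rho,k,n)$ with a fresh real $\rho$ into an active constraint, by letting the protocol for $\rho$ begin with many copies of the wrong guess $\mathbf 1$; so no tuple of fresh reals in $M$ obstructs every $s$.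

\begin{lemma}\label{lem:master}
If $\Delta\in M$ is dense open in $\mathbb P^M$, then every $q'\le q$ in $D$ is compatible with an element of $\Delta$.
\end{lemma}

\begin{proof}
Let $q'=(t',B',s',F')$; by Lemma~\ref{lem:D}(c), $t_*\subseteq t'$ and $B_*\subseteq B'$. Write $\mathrm{act}(q')=F_0\cup F_1$, where $F_0$ consists of the triples whose first coordinate is in $M$ and $F_1=\{(r_i,k_i,n_i):i<l\}$ of those with $r_i\notin M$; the $r_i$ need not be distinct. For a real $r\in M$ we have $t'(r)=t_*(r)$, so $F_0\subseteq C(t_*)=C(T_H)$. Also $(s',F_0)\in M$. For $H'$ generic over $M$ let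
\[
Y_{H'}=\{s:\exists F\,[(s,F)\in\Delta_{H'}\text{ and }(s,F)\le(s',F_0)]\},
\]
and let $Y=Y_H$. This is a set of finite subsets of $\omega$ in $M[H]$, and $\mathbb S^M$ is $\sigma$-closed in $M$, so $Y\in M$.

\emph{Case 1: some $s\in Y$ satisfies $(s\setminus s')\cap\mathrm{Code}(r_i,k_i,n_i)=\emptyset$ for all $i<l$.} Take $\delta\in\Delta\cap D^M$ with $s_\delta=s$, $(t_\delta,B_\delta)\in H$ and $(s,\mathrm{act}(\delta))\le(s',F_0)$. Since $t_\delta\subseteq t_*\subseteq t'$ and $B_\delta\subseteq B_*\subseteq B'$, Lemma~\ref{lem:D}(b) gives $u=(t',B',s,F_\delta\cup F')\in D$. By Lemma~\ref{lem:D}(c), $u\le\delta$, because $s_u=s_\delta$. Also $u\le q'$: we have $s'\subseteq s$, and $s\setminus s'$ avoids $\mathrm{Code}(c)$ for $c\in F_0$ by the choice of $\delta$ and for $c\in F_1$ by the case hypothesis.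

\emph{Case 2: there is no such $s$.} We derive a contradiction. By Lemma~\ref{lem:projdense}, $Y\neq\emptyset$, so $l\ge1$. The tuple $(r_i)_{i<l}$ lies in
\[
K=\{(\rho_i)_{i<l}:\forall s\in Y\ \exists i<l\ \ (s\setminus s')\cap\mathrm{Code}(\rho_i,k_i,n_i)\ne\emptyset\}.
\]
For fixed $s$, the condition depends only on finite initial segments of the $\rho_i$, of a length bounded in terms of $s$; so $K$ is closed, and it is arithmetical in the parameters $Y,s',k_i,n_i\in M$. Fix $(t,B)\in H$ with $F_0\subseteq C(t)$ that forces, for $\mathbb S^M$ over $M$, that $Y_{\dot H}=\check Y$. The set $\mathrm{dom}(t)\subseteq M$ is enumerated by a real of $M$, so the statement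
\begin{quote}
there is $(\rho_i)_{i<l}\in K$ with $\rho_i\notin\mathrm{dom}(t)$ for all $i<l$
\end{quote}
is $\Sigma^1_1$ with parameters in $M$. It holds in $V$, witnessed by $(r_i)_{i<l}$, hence in $M$. Fix witnesses $\rho_i\in M$, not necessarily distinct; they satisfy $(\rho_i)_{i<l}\in K$ in $V$ as well. Let $k>k_i$ for all $i<l$. In $M$, define $t^+\supseteq t$ with domain $\mathrm{dom}(t)\cup\{\rho_i:i<l\}$ by
\[
t^+(\rho)=\langle\mathbf 1,w_\rho,\mathbf 1,w_\rho,\dots,\mathbf 1,w_\rho,\rho^\#\rangle\qquad(k\text{ challenges})
\]
for $\rho\in\{\rho_i:i<l\}$, where $\rho^\#\in M$ by (M1) and $w_\rho\in M$ is a true challenge to $\mathbf 1$ at $\rho$, which exists in $M$ since $\mathbf 1\ne\rho^\#$. This protocol is settled at $\rho$, so $(t^+,B)\in\mathbb S^M$ and $(t^+,B)\le(t,B)$. Since $k_i<k$, we have $\mathrm{last}(t^+(\rho_i)[k_i])=\mathbf 1$, so $c_i=(\rho_i,k_i,n_i)\in C(t^+)$.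

By (M3) let $H'\ni(t^+,B)$ be $\mathbb S^M$-generic over $M$. Then $(s',F_0\cup\{c_i:i<l\})\in\mathbb A(C(T_{H'}))$, and by Lemma~\ref{lem:projdense} some $(s,F)\in\Delta_{H'}$ lies below it. In particular $(s,F)\le(s',F_0)$, so $s\in Y_{H'}$, and $Y_{H'}=Y$ because $(t,B)\in H'$. But $(s\setminus s')\cap\mathrm{Code}(\rho_i,k_i,n_i)=\emptyset$ for all $i<l$, contradicting $(\rho_i)_{i<l}\in K$.
\end{proof}

\subsection*{Genericity over $M$ and lifting}
Let $G\ni q$ be $\mathbb P$-generic over $V$ and $g=G\cap M\subseteq\mathbb P^M$. We check that $g$ is a $\mathbb P^M$-generic filter over $M$. It is upward closed in $\mathbb P^M$ because $G$ is upward closed. Let $\Delta\in M$ be dense open in $\mathbb P^M$. Any condition below $q$ extends to some $q'\in D$, which by Lemma~\ref{lem:master} has a common extension with an element of $\Delta$; so the conditions lying below an element of $\Delta$ are dense below $q$, and $g\cap\Delta\ne\emptyset$. If $\Delta\in M$ is merely dense, $g$ meets its downward closure in $\mathbb P^M$ and hence, being upward closed, meets $\Delta$. For directedness let $p_1,p_2\in g$. The set of $u\in\mathbb P^M$ such that $u\le p_1,p_2$, or $u$ is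 incompatible in $\mathbb P^M$ with $p_1$ or with $p_2$, lies in $M$ and is dense in $\mathbb P^M$: extend a given condition below $p_1$ if possible, and the result below $p_2$ if possible. Let $u\in g$ be in this set. As $u,p_1,p_2\in G$, the condition $u$ is compatible with each $p_i$ in $\mathbb P$, hence in $\mathbb P^M$ by (M2). So $u\le p_1,p_2$.

Let $x=\tau^G$. Since $q_0\in G$, $\vec Q\in M$ and $Q_{n,m}\subseteq\mathbb P^M$, we have $x(n)=m\iff g\cap Q_{n,m}\ne\emptyset$. Work in $V[G]$. By (S2), $z^\#$ exists, so by (S3) there is an elementary $j:L[z]\to L[z]$ moving an ordinal. As $j(z)=z$ and $A^a$ is definable in $L[z]$ from $z$, we have $j(A^a)=A^a$; and $M=L[A^a]$ is definable in $L[z]$ from $A^a$, so $j{\upharpoonright}M:M\to M$ is elementary. It fixes all reals of $M$, in particular all conditions; it fixes $\mathbb P^M$ and its order, which are definable in $M$; and it fixes $\vec Q$, which is definable in $M$ from the real $a$. By Lemma~\ref{lem:lift}, $x^\#$ exists in $V[G]$. Thus $q$ forces that $\tau^\#$ exists, and the proof of Theorem~\ref{thm:C} is complete. \qed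

\medskip
Hypothesis (4) was used only to obtain the real $z$, which gave the generic filters $H,H'$ in (M3) and the embedding $j$. Closure of $M$ under sharps gave the density of $D^M$, the equality $\mathrm{dom}(t_*)=\mathbb R\cap M$, and the protocols $t^+(\rho)$.

\section{Consistency strength}\label{sec:strength}

\begin{proof}[Proof of Corollary~\ref{cor:strength}]
Assume analytic determinacy and its preservation by every Borel proper forcing. Then $\mathbb P$ preserves it, by Theorem~\ref{thm:A}(1), so statement (4) of Section~\ref{sec:criterion} holds. Let $M=L[A^0]$, let $z$ be a real coding $A^0$, and let $\kappa=\omega_1$. By (S4), $\kappa$ is inaccessible in $L[z]$, hence in $M\subseteq L[z]$, so the set $N=(V_\kappa)^M$ is a transitive model of ZFC. It has the same reals as $M$. By (S1), sharps for reals is equivalent in ZFC to $\forall r\,\exists y\,\forall w\,\exists b\,E(r,y,w,b)$, a statement about reals only, which holds in $M$ by Lemma~\ref{lem:model}. So $N$ satisfies sharps for reals, and therefore analytic determinacy. The transitive collapse of a countable elementary submodel of $N$ is the required model.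

Let $S$ be ZFC $+$ analytic determinacy and let $T$ be $S$ together with the preservation statement. The consistency of $T$ implies that of $S\subseteq T$, and we have just shown that $T$ proves $\mathrm{Con}(S)$. Suppose Peano arithmetic proved $\mathrm{Con}(S)\to\mathrm{Con}(T)$. Then $T$ would prove $\mathrm{Con}(T)$ and be inconsistent by G\"odel's second incompleteness theorem. Peano arithmetic would verify this inconsistency and so prove $\neg\mathrm{Con}(S)$; since its theorems are true, $S$ would be inconsistent.
\end{proof}

\begin{thebibliography}{9}

\bibitem{slides}
\emph{Iterated forcing and determinacy},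
\texttt{https://philippschlicht.github.io/slides/2023\_Luminy.pdf}.

\bibitem{jech}
Jech, \emph{Set Theory}.

\bibitem{kanamori}
Kanamori, \emph{The Higher Infinite}.

\end{thebibliography}
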